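# Coalescing lazy walks on a regular graph: reaching $\kappa$ walks in time $O((n/\kappa)^2)$

## 1. A flow of random maps and a walk that ignores it

Let $V$ be a finite set with $|V|=n$, and let $P$ be a symmetric stochastic matrix on $V$. Write $p_s(x,y)=P^s(x,y)$; by symmetry $p_s(x,y)=p_s(y,x)$. The standard inner product and norm on $\mathbb R^V$ are $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$. For a set $A$ and $u\in A$, write $A\setminus u$ for $A\setminus\{u\}$.

**Flow.** For every time $s\ge 0$ and every $x\in V$ draw $Z_s(x)\sim P(x,\cdot)$, all independent. Think of $Z_s(x)$ as an arrow that tells whoever is at $x$ at time $s$ where to go. Put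
$$\Phi_0(x)=x,\qquad \Phi_{s+1}(x)=Z_s(\Phi_s(x)),\qquad \xi^A_s=\Phi_s(A)\quad(A\subset V).$$
Each trajectory $\Phi(x)$ is a $P$-walk from $x$. Two trajectories at different places use different arrows, so they move independently. Once they are at the same place they use the same arrows forever. Hence $\xi^A$ is exactly the system of coalescing $P$-walks started from $A$. If $A\subset A'$ then $\xi^A_s\subset\xi^{A'}_s$ for all $s$.

**Test walk.** For $u\in A$ let $X$ be a $P$-walk from $u$ that is independent of the whole flow, and put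
$$h_t(u,A)=\mathbb P\big(\exists s\le t:\ X_s\in\xi^{A\setminus u}_s\big).$$
The walk $X$ passes through the coalescing system without touching it, and $h_t(u,A)$ is the chance that it hits the system by time $t$. By the monotonicity of $\xi$, $h_t(u,A)$ is nondecreasing in $t$ and in $A$. The proof below is a study of this one quantity. We now see why it is useful.

**Lemma 1 (decoupling).** Let $D\subset V$ and $w\notin D$. Let $X$ be a $P$-walk from $w$ independent of the flow and $\sigma=\min\{s:X_s\in\xi^D_s\}$ (possibly $\infty$). Let $Y_s=X_s$ for $s\le\sigma$ and $Y_{s+1}=Z_s(Y_s)$ for $s\ge\sigma$. Then $(Y,(\Phi(z))_{z\in D})$ has the same law as $(\Phi(w),(\Phi(z))_{z\in D})$.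

*Proof.* Both processes start from the same state, so it suffices to compare their transition laws. In the true flow, the state $(y,(a_z)_{z\in D})$ goes to $(Z_s(y),(Z_s(a_z))_{z\in D})$ with fresh arrows. In the modified process, condition on $X_0,\dots,X_s$ and $Z_0,\dots,Z_{s-1}$. If $s<\sigma$, then $Y_s=X_s$ differs from every $\Phi_s(z)$, and $Y_{s+1}=X_{s+1}\sim P(Y_s,\cdot)$ is independent of $Z_s$, while the other coordinates move by $Z_s$. In the true flow the arrow at $Y_s$ is likewise independent of the arrows at the other occupied positions, so the transition law is the same. If $s\ge\sigma$, all coordinates move by $Z_s$, as in the flow. So the two laws agree. $\blacksquare$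

**Lemma 2 (merging is measured by $h$).** For $A\subset V$ and $t\ge0$,
$$\mathbb E\big[|A|-|\xi^A_t|\big]\ \ge\ \tfrac12\sum_{u\in A}h_t(u,A).\tag{1}$$

*Proof.* Call $u,w\in A$ equivalent if $\Phi_t(u)=\Phi_t(w)$, and call the classes clusters. Apply Lemma 1 with $w=u$ and $D=A\setminus u$. The event that $Y_s\in\xi^D_s$ for some $s\le t$ is the event that $X$ hits $\xi^D$ by time $t$, because $Y=X$ up to $\sigma$. So $h_t(u,A)$ is the probability that $\Phi_s(u)\in\xi^{A\setminus u}_s$ for some $s\le t$. Trajectories that have met stay together, so this is the probability that $u$ lies in a cluster of size at least $2$. A cluster of size $c\ge2$ contributes $c-1\ge c/2$ to $|A|-|\xi^A_t|$, and a singleton contributes $0$. Hence $|A|-|\xi^A_t|$ is at least half the number of $u$ in non-singleton clusters. Take expectations. $\blacksquare$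

As an example, take $V=\{a,b\}$ with all entries of $P$ equal to $\frac12$. The test walk from $a$ coincides with $\Phi(b)$ with probability $\frac12$ at each step, so $h_t(a,V)=h_t(b,V)=1-2^{-t}$. The expected loss is also $1-2^{-t}$, so (1) is an equality here.

In short: **if many points $u$ of $A$ have $h_t(u,A)$ bounded below, a fixed proportion of the walks disappears by time $t$.** We shall use this to bound how fast the number of coalescing walks drops.

## 2. How many walks remain on a regular graph?

Let $G=(V,E)$ be a finite, undirected, connected graph with $n$ vertices. The lazy random walk on $G$ stays put with probability $\frac12$ and otherwise moves to a uniformly chosen neighbor: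
$$p_{u,v}=\tfrac12\ \text{ if } u=v,\qquad p_{u,v}=\tfrac1{2\deg(u)}\ \text{ if }\{u,v\}\in E,\qquad p_{u,v}=0\ \text{ otherwise.}$$
At time $0$ put one walk on each vertex, let all walks move independently, and merge walks that are on the same vertex at the same time. Let $N_t=|\xi^V_t|$ be the number of walks at time $t$. For real $\kappa\in[1,n]$ let $T_\kappa$ be the first time at which at most $\kappa$ walks remain; the coalescence time is $t_{\text{coal}}=\mathbb E[T_1]$. If $G$ is $d$-regular then $P$ is symmetric, so Section 1 applies.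

The text "When Is Coalescing As Fast As Meeting?" (https://www.maths.dur.ac.uk/events/Meetings/LMS/108/talks/1398saue.pdf) poses the following as a conjecture: on a regular graph the number of walks can be reduced to $\sqrt n$ in $O(n)$ time, and more generally going from $n$ to $\kappa$ takes $O((n/\kappa)^2)$ time. The statement is true.

**Theorem 3.** There is an absolute constant $C$ such that for every connected regular graph $G$ on $n$ vertices and every real $\kappa\in[1,n]$,
$$\mathbb E[T_\kappa]\le C\,(n/\kappa)^2 .$$
In particular $\mathbb E[T_{\sqrt n}]\le Cn$.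

Some cases can be done by hand. If $\kappa=n$, then $T_\kappa=0$; this covers $n=1$. If $n=2$, the two walks meet with probability $\frac12$ at each step, so $\mathbb E[T_1]=2$.

For any $d$-regular graph with $n\ge 2$ we can compute the first step exactly. At time $0$ the walks are on distinct vertices and move independently. A vertex $v$ is empty at time $1$ if and only if its own walk leaves and none of its $d$ neighbors sends its walk to $v$. So
$$\mathbb E[N_1]=n\Big(1-\tfrac12\big(1-\tfrac1{2d}\big)^d\Big)\le\tfrac34n,$$
because $(1-\frac1{2d})^d\ge\frac12$ by Bernoulli's inequality. A quarter of the walks, on average, vanish in one step. From the next step on, the set of occupied vertices is random and depends on the graph, and this direct computation is no longer available.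

The form $(n/\kappa)^2$ is suggested by the cycle. There, $\kappa$ evenly spread walks are at distance about $n/\kappa$, and a walk needs time of order $(n/\kappa)^2$ to travel that far. Theorem 5(b) below makes this a lower bound. The upper bound will come from repeated halving: if passing from $m$ to $m/2$ walks costs at most a constant times $(n/m)^2$, then the costs for $m=n,n/2,n/4,\dots$ grow geometrically by factors of $4$, and their sum is governed by the last one. So the heart of the matter is this: for an *arbitrary* set $A$ of $m$ positions, show that a fixed fraction of walks merges within time of order $(n/m)^2$.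

## 3. Return sums and the time scale $\theta$

What replaces $(n/m)^2$ for a general symmetric chain? Suppose an independent walk runs for time $t$ through $m$ independent walks. At a typical place it expects about $(t+1)m/n$ coincidences. Once it has met one partner it may meet that same partner again and again, about $g(t)$ times in expectation, where $g$ is the following return sum. We expect a meeting with decent probability when $(t+1)m/n$ exceeds a multiple of $g(t)$.

**Definition.** Put
$$g(t)=\max_x\sum_{s=0}^tP^{2s}(x,x),\qquad F(t)=\frac{t+1}{g(t)},\qquad \theta(y)=\min\{t\ge0:F(t)\ge y\},$$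
with $\theta(y)=\infty$ if there is no such $t$.

The even power appears because two independent walks from $x$ coincide at time $s$ with probability $\sum_zp_s(x,z)^2=p_{2s}(x,x)$.

Two examples. If $P=I$, then $g(t)=t+1$, $F\equiv1$, and $\theta(y)=\infty$ for $y>1$: walks never meet. If all entries of $P$ are $\frac1n$ with $n\ge2$, then $P^{2s}(x,x)=\frac1n$ for $s\ge1$, so $g(t)=1+\frac tn$ and $F(t)=\frac{n(t+1)}{n+t}$. This increases to $n$ without reaching it, so $\theta(y)<\infty$ exactly when $y<n$.

**Theorem 4.** Let $P$ be any symmetric stochastic matrix on a set $V$ of size $n$. If $\kappa\in[1,n]$ and $\theta(16n/\kappa)<\infty$, then coalescing $P$-walks started from all of $V$ satisfy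
$$\mathbb E[T_\kappa]\le240000\,\theta(16n/\kappa).$$

For every symmetric $P$ we have $P^{2s}(x,x)=\sum_zp_s(x,z)^2\ge\frac1n$ by Cauchy–Schwarz, so $F\le n$. Thus $\theta(16n/\kappa)<\infty$ forces $\kappa\ge16$, and for small $\kappa$ we shall need a separate argument in Theorem 3.

**Theorem 5.**
(a) *Density.* There are absolute $C,c>0$ such that for every connected regular graph $\mathbb EN_t\le Cn/\sqrt t$ for $1\le t\le n^2$, and $\mathbb EN_t-1\le Ce^{-ct/n^2}$ for $t\ge n^2$.
(b) *Sharpness.* For the cycle $C_n$ $(n\ge3)$ and every $\kappa\in[1,n)$, $\mathbb E[T_\kappa]\ge\frac1{400}(n/\kappa)^2$. So Theorem 3 is optimal up to the constant, simultaneously for all $n$ and $\kappa$.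
(c) *Spectral gap.* If $P$ is symmetric and all eigenvalues other than one simple eigenvalue $1$ have absolute value at most $1-\gamma$, $\gamma\in(0,1]$, then $\mathbb E[T_\kappa]\le240000\cdot32\,n/(\kappa\gamma)$ for $32\le\kappa\le n$.

For instance, the lazy walk on the complete graph $K_n$, $n\ge2$, has eigenvalues $1$ and $\frac12\big(1-\frac1{n-1}\big)\in[0,\frac12]$, so (c) applies with $\gamma=\frac12$ and gives a bound of order $n/\kappa$, smaller than $(n/\kappa)^2$.

We record the facts about return sums that are used throughout. Let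
$$G_r=\sum_{s=0}^rP^{2s},\qquad D_r(B)=\frac{\langle1_B,G_r1_B\rangle}{|B|}\quad(\emptyset\ne B\subset V).$$
Since $G_r(u,w)=\sum_{s\le r}p_{2s}(u,w)$ is the expected number of coincidences, up to time $r$, of independent walks from $u$ and $w$, the number $D_r(B)$ is the average over $u\in B$ of the expected number of coincidences of a walk from $u$ with independent walks from all points of $B$ (including a second one from $u$).

**Lemma 6.** (i) $\langle1_B,P^{2s}1_B\rangle$ is nonincreasing in $s$ and at least $|B|^2/n$. Hence $D_r(B)/(r+1)$ is nonincreasing in $r$ and $D_r(B)\ge(r+1)|B|/n$. (ii) $g(0)=1$, $g$ is nondecreasing, $F$ is nondecreasing. (iii) $G_r$ is positive semidefinite.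

*Proof.* By symmetry $\langle1_B,P^{2s}1_B\rangle=\|P^s1_B\|^2$. A symmetric stochastic matrix has its eigenvalues in $[-1,1]$ and so does not increase the norm. The entries of $P^s1_B$ sum to $|B|$, so Cauchy–Schwarz gives $\|P^s1_B\|^2\ge|B|^2/n$. Averages of a nonincreasing sequence are nonincreasing, and (i) follows. For (ii), $g(0)=1$ and monotonicity of $g$ are clear. Since $P^{2s}(x,x)=\|P^s\delta_x\|^2$ is nonincreasing in $s$, the average $\frac1{t+1}\sum_{s\le t}P^{2s}(x,x)$ is nonincreasing in $t$ for each $x$, and so is the maximum over $x$, which is $1/F(t)$. Finally $P^{2s}=(P^s)^2$ with $P^s$ symmetric, so it is positive semidefinite, and (iii) follows. $\blacksquare$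

## 4. Two moments of the number of collisions

Fix a nonempty $B\subset V$ and $\tau\ge0$. For $u\in B$ let $X^u$ be a walk from $u$ independent of the flow and put
$$H_u=\sum_{s=0}^\tau\mathbf 1\big[X^u_s\in\xi^{B\setminus u}_s\big],\qquad\text{so that}\quad\mathbb P(H_u>0)=h_\tau(u,B).$$
The natural way to bound $h_\tau(u,B)$ from below is the second-moment inequality $\mathbb P(H_u>0)\ge(\mathbb EH_u)^2/\mathbb EH_u^2$, which is Cauchy–Schwarz applied to $H_u\mathbf 1(H_u>0)$. We compute both moments for general $B$ and $\tau$, and then see what they give. Put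
$$\rho_s=P^s1_B,\qquad\varphi=G_\tau1_B,\qquad K=\max_{x\in B}\varphi(x),\qquad\Gamma_r=\sum_{s=r}^\tau P^{s-r}\rho_s\quad(0\le r\le\tau).$$
By symmetry $\rho_s(x)=\sum_{w\in B}p_s(w,x)$ is the expected number of walkers at $x$ at time $s$ if one walker starts at each point of $B$ and there is no merging. If $X$ is at $x$ at time $r$, then $\Gamma_r(x)$ is the expected value of $\sum_{s=r}^\tau\rho_s(X_s)$, that is, the expected number of coincidences still to come.

**Lemma 7 (pair bound).** Let $D\subset B$ and $r\ge0$. Then $\mathbb P(x\in\xi^D_r)\le\rho_r(x)$, and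
$$\mathbb P(x\in\xi^D_r,\ z\in\xi^D_r)\le\rho_r(x)\rho_r(z)\qquad(x\ne z).\tag{2}$$

*Proof.* The first bound is the union bound $\sum_{w\in D}p_r(w,x)\le\rho_r(x)$. For the second, if $x,z\in\xi^D_r$ there are $w\ne w'$ in $D$ with $\Phi_r(w)=x$ and $\Phi_r(w')=z$. Use Lemma 1 for $w$ and the set $\{w'\}$: the probability of this event equals $\mathbb P(Y_r=x,\Phi_r(w')=z)$. Since $x\ne z$, on this event $\sigma>r$ and $Y_r=X_r$, so its probability is at most $\mathbb P(X_r=x)\,\mathbb P(\Phi_r(w')=z)=p_r(w,x)p_r(w',z)$. Sum over $w\ne w'$ in $D$. $\blacksquare$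

**Lemma 8 (maximum principle).** $\varphi\le K$ on all of $V$, and $\Gamma_r\le K$ on all of $V$ for $0\le r\le\tau$.

*Proof.* Let $Q$ be the chain with matrix $P^2$ started at $x$. Then $\varphi(x)$ is the expected number of $s\in[0,\tau]$ with $Q_s\in B$. Let $\eta$ be the first time $Q$ is in $B$. Nothing is counted before $\eta$. Given $\eta=k\le\tau$ and $Q_k=y\in B$, the expected count from time $k$ on is $\sum_{s=0}^{\tau-k}(P^{2s}1_B)(y)\le\varphi(y)\le K$. So $\varphi(x)\le K$.

For the second claim, $\Gamma_r=\sum_{s=r}^\tau P^{2s-r}1_B$. If $r$ is even, the exponents $2s-r$ run over distinct even numbers in $[r,2\tau-r]\subset[0,2\tau]$, so $\Gamma_r\le\varphi\le K$. If $r$ is odd, then $\Gamma_r=P\sum_{s=r}^\tau P^{2s-r-1}1_B$, where the exponents $2s-r-1$ are distinct even numbers in $[r-1,2\tau-r-1]\subset[0,2\tau]$; hence $\Gamma_r\le P\varphi\le K$. $\blacksquare$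

**Lemma 9 (second moment).** For $u\in B$, $\ \mathbb EH_u^2\le2\varphi(u)\big(g(\tau)+K\big)$.

*Proof.* Write $\xi=\xi^{B\setminus u}$. Expanding the square, $\mathbb EH_u^2\le2\sum_{r\le s\le\tau}\mathbb P(X^u_r\in\xi_r,\,X^u_s\in\xi_s)$. Suppose $X^u_r=x\in\xi_r$ and $X^u_s=y\in\xi_s$. The point $y$ is the image at time $s$, under the arrows between times $r$ and $s$, of some point of $\xi_r$: either of $x$ itself, or of some $z\in\xi_r$ with $z\ne x$. The arrows from time $r$ on are independent of $\xi_r$, a single point $z$ is carried to $y$ with probability $p_{s-r}(z,y)$, and $X^u$ is independent of the flow. By Lemma 7 with $D=B\setminus u$, the sum over $r\le s$ is therefore at most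
$$\sum_{r\le s\le\tau}\sum_{x,y}p_r(u,x)\,p_{s-r}(x,y)\Big[\rho_r(x)\,p_{s-r}(x,y)+\rho_r(x)\sum_z\rho_r(z)\,p_{s-r}(z,y)\Big].$$

For the first part, $\sum_yp_{s-r}(x,y)^2=P^{2(s-r)}(x,x)$, and the sum of this over $s\in[r,\tau]$ is at most $g(\tau)$. Further, $\sum_{r\le\tau}\sum_xp_r(u,x)\rho_r(x)=\sum_{r\le\tau}(P^{2r}1_B)(u)=\varphi(u)$. So the first part is at most $g(\tau)\varphi(u)$.

For the second part, $\sum_z\rho_r(z)p_{s-r}(z,y)=(P^{s-r}\rho_r)(y)=\rho_s(y)$ by symmetry. Summing $p_{s-r}(x,y)\rho_s(y)$ over $y$ and over $s\in[r,\tau]$ gives $\Gamma_r(x)\le K$ by Lemma 8. So the second part equals $\sum_r\sum_xp_r(u,x)\rho_r(x)\Gamma_r(x)\le K\varphi(u)$. $\blacksquare$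

**Lemma 10 (first moment, summed over $u$).**
$$\sum_{u\in B}\mathbb EH_u\ \ge\ \sum_{u\in B}\big(\varphi(u)-G_\tau(u,u)\big)-K\sum_{w\in B}h_\tau(w,B).$$

*Proof.* Without merging, the test walk from $u$ would expect $\sum_{w\in B\setminus u}G_\tau(u,w)=\varphi(u)-G_\tau(u,u)$ coincidences. The purpose of the proof is to charge the loss due to merging to the walk $w$ that merges.

Fix $u$, $s$ and $x$. For $w\in B\setminus u$ consider the event that $\Phi_s(w)=x$ and $w$ has not merged with $B\setminus\{u,w\}$ by time $s$. For distinct $w$ these events are disjoint, since two different $w,w'$ that are both at $x$ have merged with each other. All of them are contained in $\{x\in\xi^{B\setminus u}_s\}$. By Lemma 1 with $D=B\setminus\{u,w\}$, the event for $w$ has probability $\mathbb P(X^w_s=x,\ \sigma^{(u)}_w>s)$, where $X^w$ is a walk from $w$ independent of the flow and $\sigma^{(u)}_w$ is the first time that $X^w$ hits $\xi^{B\setminus\{u,w\}}$. Let $X^u,X^w$ and the flow be independent, multiply by $\mathbb P(X^u_s=x)$, and sum over $x$, $s$ and $w$: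
$$\mathbb EH_u\ge\sum_{w\in B\setminus u}\mathbb E\sum_{s=0}^\tau\mathbf 1\big[X^u_s=X^w_s,\ \sigma^{(u)}_w>s\big]
=\sum_{w\in B\setminus u}\Big(G_\tau(u,w)-\mathbb E\!\!\sum_{s\le\tau,\ s\ge\sigma^{(u)}_w}\!\!\mathbf 1[X^u_s=X^w_s]\Big),$$
where we used $\mathbb P(X^u_s=X^w_s)=\sum_xp_s(u,x)p_s(w,x)=p_{2s}(u,w)$.

Let $\sigma_w$ be the first time $X^w$ hits the larger system $\xi^{B\setminus w}$. Then $\sigma_w\le\sigma_w^{(u)}$, and replacing $\sigma_w^{(u)}$ by $\sigma_w$ only increases the subtracted terms. The gain is that $\sigma_w$ does not depend on $u$. Fix $w$ and sum the subtracted terms over $u\in B\setminus w$. Each $X^u$ is independent of the pair ($X^w$, flow), which determines $\sigma_w$, so $X^u_s$ hits the point $X^w_s$ with conditional probability $p_s(u,X^w_s)$, and these add up to at most $\rho_s(X^w_s)$. The sum of the subtracted terms is thus at most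
$$\mathbb E\sum_{\sigma_w\le s\le\tau}\rho_s(X^w_s)=\mathbb E\big[\mathbf 1(\sigma_w\le\tau)\,\Gamma_{\sigma_w}(X^w_{\sigma_w})\big]\le K\,\mathbb P(\sigma_w\le\tau)=K\,h_\tau(w,B).$$
The equality is the strong Markov property of $X^w$ in the filtration generated by $X^w$ together with the whole flow: the flow is independent of $X^w$, so $X^w$ is still a $P$-walk in this filtration, and $\sigma_w$ is a stopping time. Given $\sigma_w=r$ and $X^w_r=x$, the expected value of $\sum_{s=r}^\tau\rho_s(X^w_s)$ is $\Gamma_r(x)$, which is at most $K$ by Lemma 8. Now sum over $u$ and $w$. $\blacksquare$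

## 5. Where averaging over a clumped set breaks down

We want: if $(t+1)|A|\ge8n\,g(t)$, then some $u\in A$ has $h_t(u,A)\ge\varepsilon_0$, with an absolute $\varepsilon_0>0$. It is natural to argue by contradiction. If all $h_t(u,A)<\varepsilon_0$, then walks from $A$ rarely merge, so the loss in Lemma 10 should be small. Take $B=A$ and $\tau=t$. Lemma 6 gives $D_t(A)\ge(t+1)|A|/n\ge8g(t)$, and Lemma 10 gives
$$\frac1{|A|}\sum_{u\in A}\mathbb EH_u\ \ge\ D_t(A)-g(t)-\varepsilon_0K .$$
If $K=\max_A\varphi$ were at most a constant times the average $D_t(A)$ of $\varphi$ over $A$, then for small $\varepsilon_0$ the right side would be at least a constant times $K$ for some $u$. Lemma 9 gives $\mathbb EH_u^2\le2K(g(t)+K)$, of order $K^2$, and we would be done. The argument stops exactly at the comparison of the maximum with the average. That comparison can fail.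

**Example.** Let $k\ge64$ and let $V$ consist of $k^2+1$ blocks of size $k$, with $P(x,y)=\frac1k$ if $x,y$ are in the same block and $0$ otherwise. Then $P^s=P$ for $s\ge1$, so $g(t)=1+\frac tk$. Let $A$ contain one full block and $16$ points of each of the other $k^2$ blocks, and let $t=k$. Here $n=k(k^2+1)$, $|A|=k+16k^2$ and $g(k)=2$. The hypothesis $(t+1)|A|\ge8n\,g(t)$ reads $(k+1)(1+16k)\ge16(k^2+1)$, that is, $16k^2+17k+1\ge16k^2+16$, which is true. For $u\in A$ in a block that contains $b$ points of $A$ we have $\varphi(u)=1+\frac{tb}k=1+b$. So $\varphi=k+1$ on the full block and $\varphi=17$ on the rest of $A$. Thus $K=k+1$, while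
$$D_t(A)=\frac{k(k+1)+16k^2\cdot17}{k+16k^2}=\frac{273k+1}{16k+1}<18 .$$
For any fixed $\varepsilon_0$ and large $k$ the lower bound $D_t(A)-g(t)-\varepsilon_0K$ is negative, and Lemma 10 says nothing.

In this example the trouble also shows the remedy. The crowded block $B_0$ should be examined by itself, and at a much earlier time. We have $D_r(B_0)=1+r$, and $1+r\ge8g(r)=8+\frac{8r}k$ already at $r=8$. For $r\le7$ no nonempty $B\subset A$ has $D_r(B)\ge8g(r)$: if $B$ has $b_i$ points in block $i$, then $D_r(B)=1+\frac rk\frac{\sum b_i^2}{\sum b_i}\le1+r$, and for $1\le r\le7$ this is at most $8<8g(r)$, while $D_0(B)=1<8$. So $r=8$ is the first time at which *some* subset of $A$ becomes crowded. On $B_0$ at that time $\varphi$ is constant, equal to $9$.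

The general idea is the same: **stop at the first scale $\tau$ at which some subset $B_0\subset A$ satisfies $D_\tau(B_0)\ge8g(\tau)$.** One step earlier no subset was crowded, and one step at most doubles $D$. So at time $\tau$ *every* subset of $A$ has $D_\tau$ bounded by twice the threshold. Applied to the set of points where $G_\tau1_{B_0}$ is too large, this shows that this set is negligible and may be deleted. The assumption that all $h$ are small passes to subsets and to earlier times by monotonicity, so nothing is lost by replacing $(A,t)$ by a smaller pair.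

## 6. The first crowded scale

Let $\varepsilon_0=10^{-4}$.

**Proposition 11.** Let $\emptyset\ne A\subset V$ and $t\ge0$ satisfy $(t+1)|A|\ge8n\,g(t)$. Then $h_t(u,A)\ge\varepsilon_0$ for some $u\in A$.

*Proof.* Suppose $h_t(u,A)<\varepsilon_0$ for all $u\in A$. By monotonicity,
$$h_r(u,B)<\varepsilon_0\qquad\text{for all }B\subset A,\ u\in B,\ r\le t.\tag{3}$$

**Step 1: choice of the scale.** This step finds $\tau$ and bounds $D_\tau$ for all subsets at once. By Lemma 6, $D_t(A)\ge(t+1)|A|/n\ge8g(t)$. So there is a smallest $\tau\le t$ such that $D_\tau(B)\ge8g(\tau)$ for some nonempty $B\subset A$. Since $D_0(B)=1<8=8g(0)$, we have $\tau\ge1$. Put $\lambda=8g(\tau)$. For every nonempty $B'\subset A$, Lemma 6(i) and the minimality of $\tau$ give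
$$D_\tau(B')\le\tfrac{\tau+1}\tau D_{\tau-1}(B')\le2\cdot8g(\tau-1)\le2\lambda.\tag{4}$$
Choose $B_0\subset A$, nonempty, with $D_\tau(B_0)\ge\lambda$.

**Step 2: deleting the points of excessive density.** This step produces a set $B$ on which the maximum and the average of $\varphi$ are comparable. Let $B_1=\{u\in B_0:(G_\tau1_{B_0})(u)>16\lambda\}$. If $B_1\ne\emptyset$, then Cauchy–Schwarz for the positive semidefinite form $G_\tau$, together with (4) for $B_1$ and $B_0$, gives
$$16\lambda|B_1|\le\langle1_{B_1},G_\tau1_{B_0}\rangle\le\sqrt{2\lambda|B_1|\cdot2\lambda|B_0|}=2\lambda\sqrt{|B_1||B_0|}.$$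
Comparing the two ends, $\sqrt{|B_1|}\le\frac18\sqrt{|B_0|}$. Inserting this on the right, $\langle1_{B_1},G_\tau1_{B_0}\rangle\le\frac14\lambda|B_0|$. Both conclusions are trivial if $B_1=\emptyset$.

Let $B=B_0\setminus B_1$ and $\varphi=G_\tau1_B$. Expanding $1_B=1_{B_0}-1_{B_1}$ and dropping the nonnegative term $\langle1_{B_1},G_\tau1_{B_1}\rangle$,
$$\langle1_B,\varphi\rangle\ge\langle1_{B_0},G_\tau1_{B_0}\rangle-2\langle1_{B_1},G_\tau1_{B_0}\rangle\ge\lambda|B_0|-\tfrac12\lambda|B_0|=\tfrac12\lambda|B_0|\ge\tfrac12\lambda|B|.\tag{5}$$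
Since $\frac12\lambda|B_0|>0$, $B\ne\emptyset$. On $B$ we have $\varphi\le G_\tau1_{B_0}\le16\lambda$. So, in the notation of Section 4,
$$K\le16\lambda,\qquad G_\tau(x,x)\le g(\tau)=\tfrac\lambda8\ \text{ for all }x\in V.\tag{6}$$

**Step 3: first moment.** This step finds $u$ with $\mathbb EH_u$ of order $\lambda$. By (3), $h_\tau(w,B)<\varepsilon_0$ for all $w\in B$, so $K\sum_{w\in B}h_\tau(w,B)\le16\varepsilon_0\lambda|B|\le\frac18\lambda|B|$. Lemma 10 with (5) and (6) gives
$$\sum_{u\in B}\mathbb EH_u\ge\big(\tfrac12-\tfrac18-\tfrac18\big)\lambda|B|=\tfrac14\lambda|B|.$$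
So some $u\in B$ has $\mathbb EH_u\ge\frac\lambda4$.

**Step 4: second moment and contradiction.** For this $u$, Lemma 9 and (6), with $\varphi(u)\le16\lambda$, give
$$\mathbb EH_u^2\le2\cdot16\lambda\cdot\big(\tfrac\lambda8+16\lambda\big)=516\lambda^2.$$
Hence
$$h_\tau(u,B)=\mathbb P(H_u>0)\ge\frac{(\lambda/4)^2}{516\lambda^2}=\frac1{8256}>\varepsilon_0,$$
which contradicts (3), since $\tau\le t$. $\blacksquare$

One good point $u$ is not yet many. The next statement gets many by applying the proposition to the set of bad points.

**Corollary 12.** If $S\subset V$, $|S|=m\ge1$ and $(t+1)m\ge16n\,g(t)$, then $\mathbb E|\xi^S_t|\le(1-\delta)m$ with $\delta=\varepsilon_0/4=1/40000$.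

*Proof.* Let $A=\{u\in S:h_t(u,S)<\varepsilon_0\}$. If $|A|\ge m/2$, then $(t+1)|A|\ge8n\,g(t)$, and Proposition 11 gives $u\in A$ with $h_t(u,S)\ge h_t(u,A)\ge\varepsilon_0$, contrary to the definition of $A$. So $|A|<m/2$, and more than $m/2$ points $u\in S$ have $h_t(u,S)\ge\varepsilon_0$. By (1) the expected loss is at least $\frac12\cdot\frac m2\cdot\varepsilon_0=\delta m$. $\blacksquare$

## 7. Halving phases: proof of Theorem 4

If $\kappa=n$ then $T_\kappa=0$. Let $\kappa<n$ and $\theta(16n/\kappa)<\infty$.

**Step 1: the phases.** We set up target levels that halve until $\kappa$. Let $J\ge1$ be minimal with $n2^{-J}\le\kappa$. Put $\kappa_{-1}=n$, and for $0\le j\le J-1$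
$$\kappa_j=\max(\kappa,n2^{-j-1}),\qquad\theta_j=\theta(16n/\kappa_j).$$
By minimality of $J$, $\kappa_j=n2^{-j-1}$ for $j\le J-2$, and $\kappa_{J-1}=\kappa$. Since $\kappa_j\ge\kappa$, all $\theta_j\le\theta(16n/\kappa)<\infty$. Also $F(0)=1<16\le16n/\kappa_j$, so $\theta_j\ge1$. Phase $j$ lasts from $T_{\kappa_{j-1}}$ to $T_{\kappa_j}$. It starts with at most $\kappa_{j-1}=n2^{-j}\le2\kappa_j$ walks.

**Step 2: the length of a phase.** We show that phase $j$ has expected length at most $\frac2\delta\theta_j$. Run phase $j$ in blocks of $\theta_j$ steps, and let $M_b$ be the number of walks after $b$ blocks. If a block starts with $m>\kappa_j$ walks, then $F(\theta_j)\ge16n/\kappa_j$ gives $(\theta_j+1)m\ge(\theta_j+1)\kappa_j\ge16n\,g(\theta_j)$. By the Markov property and Corollary 12, the conditional expected number of walks at the end of the block is at most $(1-\delta)m$. Since $M_{b+1}\le M_b$,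
$$\mathbb E[M_{b+1}\mathbf 1(M_{b+1}>\kappa_j)]\le\mathbb E[M_{b+1}\mathbf 1(M_b>\kappa_j)]\le(1-\delta)\,\mathbb E[M_b\mathbf 1(M_b>\kappa_j)].$$
By induction, $\kappa_j\mathbb P(M_b>\kappa_j)\le\mathbb E[M_b\mathbf 1(M_b>\kappa_j)]\le(1-\delta)^b\,2\kappa_j$, so $\mathbb P(M_b>\kappa_j)\le2(1-\delta)^b$. The length of the phase is at most $\theta_j$ times the number of $b\ge0$ with $M_b>\kappa_j$. Its expectation is at most $\theta_j\sum_{b\ge0}2(1-\delta)^b=\frac2\delta\theta_j$. Adding the phases, $\mathbb ET_\kappa\le\frac2\delta\sum_{j=0}^{J-1}\theta_j$.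

**Step 3: $\theta$ at least doubles when its argument doubles.** This makes the sum geometric. The claim is $\theta(y)\le\frac12\theta(2y)$ whenever $\theta(2y)<\infty$. Let $T=\theta(2y)$ and define $t$ by $t+1=\lceil(T+1)/2\rceil$, so $0\le t\le T$. As $g$ is nondecreasing,
$$F(t)=\frac{t+1}{g(t)}\ge\frac{(T+1)/2}{g(T)}=\tfrac12F(T)\ge y .$$
So $\theta(y)\le t\le\frac{T+2}2-1=\frac T2$.

**Step 4: summation.** For $j\le J-3$ we have $\kappa_j=2\kappa_{j+1}$, so $\theta_j\le\frac12\theta_{j+1}$. If $J\ge2$, then also $\theta_{J-2}\le\theta_{J-1}$, since $\kappa_{J-2}\ge\kappa_{J-1}$. Therefore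
$$\sum_{j=0}^{J-1}\theta_j\le\theta_{J-1}+\theta_{J-2}\big(1+\tfrac12+\tfrac14+\cdots\big)\le3\theta_{J-1}$$
(with no second term if $J=1$), and $\mathbb ET_\kappa\le\frac6\delta\theta(16n/\kappa)=240000\,\theta(16n/\kappa)$. $\blacksquare$

## 8. Return probabilities and meeting times on regular graphs

From here to the end of Section 9, $P$ is the lazy walk on a connected $d$-regular graph with $n\ge2$ vertices. It is symmetric, and $P=\frac12(I+W)$ where $W$ is the (non-lazy) simple random walk matrix with eigenvalues in $[-1,1]$. So the eigenvalues of $P$ lie in $[0,1]$.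

To use Theorem 4 we need $g(t)=O(\sqrt t)$ for $t\le n^2$, with a constant that does not depend on $d$.

**Lemma 13.** For all $t\ge1$ and all $u$, $\ 0\le p_{2t}(u,u)-\frac1n\le\frac7{\sqrt t}$. Consequently $g(t)\le1+\frac tn+14\sqrt t$ for $t\ge1$, and $g(t)\le16\sqrt t$ for $1\le t\le n^2$.

*Proof.* **Step 1: an energy identity.** Let $f=f_t=p_t(u,\cdot)-\frac1n$, so $\sum_xf(x)=0$ and $f_{t+1}=Pf_t$, and let $\psi_t=\|f_t\|^2$. Expanding, $\psi_t=p_{2t}(u,u)-\frac2n+\frac1n=p_{2t}(u,u)-\frac1n$; in particular this is nonnegative. Since the eigenvalues of $P$ are in $[0,1]$, $P^2\le P$ as quadratic forms, so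
$$\psi_t-\psi_{t+1}=\langle f,(I-P^2)f\rangle\ge\langle f,(I-P)f\rangle=\mathcal E(f):=\frac1{2d}\sum_{\{x,y\}\in E}(f(x)-f(y))^2.$$
The last equality is $\langle f,(I-P)f\rangle=\frac12\sum_{x,y}P(x,y)(f(x)-f(y))^2$, in which each edge appears twice with weight $\frac1{2d}$.

Let $M=\max f=f(x_0)\le1$. Since $\sum f=0$, we have $M\ge0$ and $\psi_t=\sum_xp_t(u,x)f(x)\le M$.

**Step 2: the energy is at least $M^3/96$.** A function with a high peak must descend from it, and regularity limits how far away the descent can be. Assume $M>0$. Let $Z=\{x:f(x)\le M/2\}$, which is nonempty because $\sum f=0$. A vertex outside $Z$ has $p_t(u,x)>M/2$, so there are fewer than $2/M$ such vertices.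

*Case $M(d+1)\le6$.* Let $x_0,x_1,\dots,x_\ell$ be a shortest path from $x_0$ to $Z$; then $\ell\ge1$ and all vertices within distance $\ell-1$ of $x_0$ are outside $Z$. If $\ell\ge2$, consider the closed neighborhoods of $x_0,x_3,x_6,\dots$ with indices at most $\ell-2$. Their centers are at mutual distance at least $3$, so they are disjoint. Each has $d+1$ vertices, all within distance $\ell-1$ of $x_0$ and hence outside $Z$. The number of indices is $\lfloor\frac{\ell-2}3\rfloor+1\ge\frac{\ell-1}3$. So $\frac{\ell-1}3(d+1)<\frac2M$, and $\ell<1+\frac6{M(d+1)}$; this holds for $\ell=1$ too. As $1\le\frac6{M(d+1)}$ in this case, $\ell\le\frac{12}{M(d+1)}$. Along the path $f$ drops by at least $M/2$, so by Cauchy–Schwarz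
$$\mathcal E(f)\ge\frac1{2d}\cdot\frac{(M/2)^2}\ell\ge\frac{M^2}{8d}\cdot\frac{M(d+1)}{12}=\frac{M^3(d+1)}{96d}\ge\frac{M^3}{96}.$$

*Case $M(d+1)>6$.* Fewer than $\frac2M<\frac{d+1}3$ vertices are outside $Z$, and $x_0$ is one of them. So fewer than $\frac{d+1}3-1=\frac{d-2}3$ neighbors of $x_0$ are outside $Z$, and at least $\frac{2d}3$ neighbors are in $Z$. Across each of the corresponding edges $f$ drops by at least $M/2$, so, using $M\le1$,
$$\mathcal E(f)\ge\frac1{2d}\cdot\frac{2d}3\cdot\frac{M^2}4=\frac{M^2}{12}\ge\frac{M^3}{96}.$$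

**Step 3: solving the recursion.** Since $\psi_t\le M$, Steps 1 and 2 give $\psi_{t+1}\le\psi_t-\frac{\psi_t^3}{96}=\psi_t\big(1-\frac{\psi_t^2}{96}\big)$ for all $t\ge0$ (if $M=0$ then $\psi_t=0$ and this is trivial). If $\psi_{t+1}>0$, then $(1-a)^{-2}\ge1+2a$ for $0\le a<1$ yields
$$\psi_{t+1}^{-2}\ge\psi_t^{-2}\Big(1+\frac{\psi_t^2}{48}\Big)=\psi_t^{-2}+\frac1{48}.$$
As $\psi$ is nonincreasing, $\psi_t>0$ implies that all earlier values are positive, so $\psi_t^{-2}\ge t/48$. Thus $\psi_t\le\sqrt{48/t}\le7/\sqrt t$ for $t\ge1$.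

**Step 4: the return sum.** For $t\ge1$, $g(t)\le1+\sum_{s=1}^t\big(\frac1n+\frac7{\sqrt s}\big)\le1+\frac tn+14\sqrt t$. If $1\le t\le n^2$, then $1\le\sqrt t$ and $\frac tn\le\sqrt t$, so $g(t)\le16\sqrt t$. $\blacksquare$

For the last few walks we need that any two meet in time $O(n^2)$.

**Lemma 14.** Two independent lazy walks from any $x,y$ meet by time $400n^2$ with probability at least $\frac17$. Hence their expected meeting time is at most $2800n^2$.

*Proof.* Let $s\ge196n^2$. By Lemma 13, $p_{2s}(z,z)-\frac1n\le\frac7{14n}=\frac1{2n}$ for all $z$. The matrix $P^{2s}-\frac1n\mathbf 1\mathbf 1^T$ is positive semidefinite, so by Cauchy–Schwarz its $(x,y)$ entry has absolute value at most $\frac1{2n}$. Hence $p_{2s}(x,y)\ge\frac1{2n}$. With $t=400n^2$, the expected number of times $s\le t$ at which the two walks coincide is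
$$\sum_{s\le t}p_{2s}(x,y)\ge\frac{204n^2}{2n}\ge100n .$$
By the strong Markov property at the first meeting, the same number is at most $\mathbb P(\text{meet by }t)\,g(t)$, and $g(t)\le1+400n+280n\le681n$ by Lemma 13. So the walks meet by time $t$ with probability at least $\frac{100}{681}>\frac17$. This holds from any pair of starting points, so it can be repeated in successive blocks of length $400n^2$. The expected number of blocks is at most $7$, and the expected meeting time is at most $7\cdot400n^2$. $\blacksquare$

## 9. Proof of Theorem 3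

The case $n=1$ is trivial. Let $n\ge2$.

**Case $\kappa\ge256$.** Here Theorem 4 applies directly. Let $t=\lceil(256n/\kappa)^2\rceil$. As $256n/\kappa\le n$ and $n^2$ is an integer, $1\le t\le n^2$. By Lemma 13,
$$F(t)\ge\frac t{16\sqrt t}=\frac{\sqrt t}{16}\ge\frac{16n}\kappa .$$
So $\theta(16n/\kappa)\le t\le65536(n/\kappa)^2+1\le65537(n/\kappa)^2$, and Theorem 4 gives $\mathbb ET_\kappa\le C_0(n/\kappa)^2$ with $C_0=240000\cdot65537$.

**Case $1\le\kappa<256$.** Here we go down to $256$ walks and finish with meeting times. If $n\ge256$, waiting until at most $256$ walks remain takes expected time at most $C_0(n/256)^2\le C_0n^2$, by the first case; if $n<256$, it takes no time. Let the walks then be at $w_1,\dots,w_q$ with $q\le256$. Only one walk remains once the trajectory of $w_1$ has met the trajectories of all other $w_i$. By Lemma 1, the trajectories of $w_1$ and $w_i$ evolve as two independent walks until they meet. The maximum of the $q-1$ meeting times is at most their sum, so by Lemma 14 the expected additional time is at most $255\cdot2800\,n^2=714000\,n^2$.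 Since $T_\kappa\le T_1$ and $\kappa<256$,
$$\mathbb ET_\kappa\le(C_0+714000)\,n^2\le256^2(C_0+714000)\,(n/\kappa)^2 .$$

So Theorem 3 holds with $C=256^2(C_0+714000)$. Taking $\kappa=\sqrt n$ gives $\mathbb ET_{\sqrt n}\le Cn$. $\blacksquare$

## 10. Density of walks, the cycle, and spectral gap: proof of Theorem 5

**(a) Density.** If $n=1$ then $N_t=1$ and both bounds are trivial, so let $n\ge2$. The first bound turns Theorem 3 into a tail bound. Let $1\le t\le n^2$ and $a=n/\sqrt t\in[1,n]$. If $N_t>\kappa$ then $T_\kappa>t$, so Markov's inequality and Theorem 3 give $\mathbb P(N_t>\kappa)\le\frac{Cn^2}{\kappa^2t}$ for $\kappa\in[1,n]$. Bounding the probability by $1$ for $\kappa\le a$,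
$$\mathbb EN_t=\int_0^n\mathbb P(N_t>\kappa)\,d\kappa\le a+\int_a^\infty\frac{Cn^2}{\kappa^2t}\,d\kappa=a+\frac{Cn^2}{at}=(1+C)\frac n{\sqrt t}.$$

Now let $t\ge n^2$. Condition on the walks $w_1,\dots,w_q$ present at time $n^2$. Then $N_t-1$ is at most the number of $i\ge2$ whose trajectory has not met that of $w_1$ between times $n^2$ and $t$. By Lemma 14, each block of $400n^2$ steps gives such a pair a chance of at least $\frac17$ to meet, whatever their positions, so
$$\mathbb E[N_t-1]\le\mathbb E[N_{n^2}]\,(6/7)^{\lfloor(t-n^2)/(400n^2)\rfloor}.$$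
The first part at time $n^2$ gives $\mathbb E[N_{n^2}]\le1+C$. Since $\lfloor(t-n^2)/(400n^2)\rfloor\ge\frac t{400n^2}-\frac1{400}-1$, the right side is at most $C'e^{-ct/n^2}$ with $c=\frac1{400}\ln\frac76$ and an absolute $C'$. Take the larger of the two constants. $\blacksquare$

**(b) Sharpness.** On the cycle, many well-separated walks cannot move far enough to merge. If $\kappa>n/12$, then $N_0=n>\kappa$ gives $T_\kappa\ge1\ge\frac1{144}(n/\kappa)^2$, which suffices.

Let $\kappa\le n/12$ and $q=\lfloor2\kappa\rfloor+1$, so $2\kappa<q\le2\kappa+1\le3\kappa\le n/4$. Put $L=\lfloor n/q\rfloor\ge4$. Since $n/q\ge4$, $L\ge\frac nq-1\ge\frac34\cdot\frac nq\ge\frac n{4\kappa}$. Consider the $q$ vertices $0,L,\dots,(q-1)L$. Their pairwise cyclic distances are at least $L$, because $n-(q-1)L\ge L$. Let $t=\lfloor L^2/16\rfloor$. The trajectory of a given one of these vertices is a lazy walk on the cycle, which lifts to a walk on $\mathbb Z$ with centered steps of variance $\frac12$. By Kolmogorov's inequality it is displaced by at least $L/2$ at some time up to $t$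 with probability at most $\frac{t/2}{(L/2)^2}=\frac{2t}{L^2}\le\frac18$. The expected number of such trajectories is at most $\frac q8$, so by Markov's inequality at least $\frac q2$ of them are displaced this far with probability at most $\frac14$. Thus with probability at least $\frac34$ more than $\frac q2>\kappa$ of the trajectories are displaced by less than $L/2$. These occupy distinct vertices at time $t$, because their starting points are at distance at least $L$. So $N_t>\kappa$, and $T_\kappa\ge t+1\ge L^2/16$. Hence
$$\mathbb ET_\kappa\ge\tfrac34\cdot\tfrac{L^2}{16}=\tfrac3{64}L^2\ge\tfrac3{1024}(n/\kappa)^2\ge\tfrac1{400}(n/\kappa)^2.\qquad\blacksquare$$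

**(c) Spectral gap.** Here $P$ is again a general symmetric stochastic matrix, with gap $\gamma$ as in the statement. Expanding $\delta_x$ in an orthonormal eigenbasis, where the eigenvalue $1$ has the eigenvector $n^{-1/2}\mathbf 1$, gives $p_{2s}(x,x)\le\frac1n+(1-\gamma)^{2s}$ (with $0^0=1$). Since $\sum_{s\ge0}(1-\gamma)^{2s}=\frac1{\gamma(2-\gamma)}\le\frac1\gamma$,
$$g(t)\le\frac{t+1}n+\frac1\gamma .$$
Let $32\le\kappa\le n$ and $t+1\ge\frac{32n}{\kappa\gamma}$. Then
$$\frac{16n}\kappa\,g(t)\le\frac{16}\kappa(t+1)+\frac{16n}{\kappa\gamma}\le\frac{t+1}2+\frac{t+1}2=t+1,$$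
that is, $F(t)\ge16n/\kappa$. So $\theta(16n/\kappa)\le\lceil\frac{32n}{\kappa\gamma}\rceil-1\le\frac{32n}{\kappa\gamma}$, and Theorem 4 gives $\mathbb ET_\kappa\le240000\cdot32\,n/(\kappa\gamma)$. $\blacksquare$
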